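\title{A finitely axiomatizable complete theory with the independence property and without the strict order property}

\begin{abstract}
We construct a finitely axiomatizable complete first-order theory that has the independence property and does not have the strict order property. Its models consist of chains of pairs of $\mathbb F_2$-vector spaces in nondegenerate duality, in which each step lowers the dimension by one, indexed by a $\mathbb Z^2$-set that is tiled by an aperiodic minimal set of Wang tiles. Nondegeneracy yields all extension axioms at once, the chains force infinite dimension, and the tiles keep the index set free and locally uniform. The theory is supersimple; its $1$-types have SU-rank at most $2$, and the value $2$ is attained.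
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a complete first-order theory and $\mathfrak M$ a monster model of $T$. Formulas have no parameters, and $\bar x,\bar y$ denote finite tuples of variables.
\begin{itemize}
\item $T$ has the \emph{independence property} (IP) if there are a formula $\varphi(\bar x,\bar y)$ and tuples $(\bar a_i)_{i\in\omega}$, $(\bar b_S)_{S\subseteq\omega}$ in $\mathfrak M$ such that $\mathfrak M\models\varphi(\bar a_i,\bar b_S)$ if and only if $i\in S$.
\item $T$ has the \emph{strict order property} (SOP) if there are a formula $\varphi(\bar x,\bar y)$ and tuples $(\bar b_i)_{i\in\omega}$ in $\mathfrak M$ such that $\varphi(\mathfrak M,\bar b_i)\subsetneq\varphi(\mathfrak M,\bar b_{i+1})$ for all $i$.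
\end{itemize}
Both properties concern the family of sets defined by the instances of one formula: IP says that the family cuts out every subset of an infinite set, SOP says that it contains an infinite chain. A theory is \emph{finitely axiomatizable} if it is axiomatized by finitely many sentences of its language, equivalently by a single sentence. The following question comes from~\cite{FA}.

\begin{quote}
\emph{Is there a finitely axiomatizable complete theory with the independence property but not the strict order property?}
\end{quote}

A complete theory with a finite model has only finite models, and then it cannot have IP. So the single sentence that we are looking for must have no finite model, and the question is how it can exclude them. Three familiar complete theories show the difficulty.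

Dense linear orders without endpoints are finitely axiomatizable. Finite models are excluded by the order, and the formula $x<y$ has SOP. Atomless Boolean algebras are finitely axiomatizable too, and $x\le y$ has IP: if $a_0,a_1,\dots$ are pairwise disjoint nonzero elements and $S$ is finite, then $a_i\le\bigvee_{j\in S}a_j$ exactly when $i\in S$, and compactness does the rest. But the same formula has SOP, witnessed by the elements $a_0\vee\dots\vee a_i$.

The theory of the random graph is axiomatized by the graph axioms and the \emph{extension axioms}: for distinct vertices $a_1,\dots,a_k$ and $S\subseteq\{1,\dots,k\}$ there is a further vertex adjacent to $a_i$ exactly for $i\in S$. The edge relation has IP, and the theory does not have SOP (the argument is recalled in Section~\ref{sec:sop}). But it is not finitely axiomatizable. Otherwise, by compactness, finitely many extension axioms would suffice; yet a graph on $m$ vertices chosen by fair coin tosses violates the $k$-th axiom with probability at most $m^k2^k(1-2^{-k})^{m-k}$, which tends to $0$ as $m\to\infty$, so finitely many extension axioms have a finite model.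

In these examples a finite axiomatization excludes finite models by means of an order, and where no order is present the structure is approximated by finite ones. One would therefore guess that the answer is no. It is yes.

\begin{theorem}\label{thm:main}
There is a finite set $T$ of sentences in a finite language such that $T$ is consistent and complete, has only infinite models, has the independence property, and does not have the strict order property.
\end{theorem}

\begin{theorem}\label{thm:simple}
The theory $T$ defined in Section~\ref{sec:theory}, which has the properties stated in Theorem~\ref{thm:main}, is supersimple. All its $1$-types have SU-rank at most $2$, and the value $2$ is attained.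
\end{theorem}

Theorem~\ref{thm:main} answers the question, and its proof does not use Theorem~\ref{thm:simple}. Its only nonstandard external input is the existence of an aperiodic minimal set of Wang tiles (Theorem~\ref{thm:labbe}). Section~\ref{sec:ingredients} presents the three ingredients of the construction in their simplest form, and Section~\ref{sec:theory} defines $T$. Section~\ref{sec:rows} translates the combinatorics of the relevant substructures into linear algebra. With this translation, completeness is a back-and-forth argument (Section~\ref{sec:complete}), and the failure of SOP follows from an amalgamation lemma for three structures (Section~\ref{sec:sop}). The same lemma gives supersimplicity (Section~\ref{sec:simple}).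

\medskip
\noindent\textbf{Conventions.} An \emph{embedding} is an injective map that commutes with the functions of the language and preserves and reflects its relations. The empty structure is allowed. For an infinite cardinal $\lambda$, a structure $M$ is \emph{$\lambda^+$-saturated} if every set of formulas in one variable with at most $\lambda$ parameters that is finitely satisfiable in $M$ is realized in $M$. The same then holds for a set $\Sigma$ of formulas in countably many variables $y_0,y_1,\dots$: realize in $y_0$ the formulas obtained from finite conjunctions of $\Sigma$ by quantifying the other variables existentially, substitute, and continue with $y_1$. A monster model is $\bar\kappa$-saturated and strongly $\bar\kappa$-homogeneous for a cardinal $\bar\kappa$ larger than all cardinals that occur below; \emph{small} means of size less than $\bar\kappa$. We write $AB$ for $A\cup B$, and $a\equiv_Ca'$ if the tuples $a,a'$ have the same type over $C$. Spaces are vector spaces over $\mathbb F_2$, and $\langle\,\cdot\,\rangle$ denotes the linear span.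

\section{Pairings, chains and tiles}\label{sec:ingredients}

\subsection{One axiom that implies all extension axioms}

Let $V,W$ be spaces and $\beta\colon V\times W\to\mathbb F_2$ a bilinear form, viewed as the bipartite graph in which $v$ and $w$ are adjacent if $\beta(v,w)=1$. Suppose that no nonzero $w$ is orthogonal to all of $V$. Take linearly independent $w_1,w_2\in W$ and ask whether all four adjacency patterns to $w_1,w_2$ occur in $V$. The patterns that occur form the image of the linear map $v\mapsto(\beta(v,w_1),\beta(v,w_2))$. If the image is not $\mathbb F_2^2$, it lies in one of the lines $x_1=0$, $x_2=0$, $x_1+x_2=0$, and this says that $w_1$, $w_2$ or $w_1+w_2$ is orthogonal to $V$. So the extension axiom for two independent vectors is the nondegeneracy axiom applied to their three nonzero combinations. The same holds for any number of vectors.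

\begin{lemma}\label{lem:pairing}
Let $\beta\colon V\times W\to\mathbb F_2$ be bilinear, and suppose that for every nonzero $w\in W$ there is $v\in V$ with $\beta(v,w)=1$. Let $W_0\le W$ be finite-dimensional and $\ell\colon W_0\to\mathbb F_2$ linear. Then $\{v\in V:\beta(v,w)=\ell(w)\text{ for all }w\in W_0\}$ is a coset of a subgroup of finite index in $V$. In particular it is infinite if $V$ is infinite.
\end{lemma}

\begin{proof}
Let $w_1,\dots,w_r$ be a basis of $W_0$ and $\Phi(v)=(\beta(v,w_i))_{i\le r}$. If $\Phi(V)\ne\mathbb F_2^r$, then $\Phi(V)$ lies in a hyperplane $\sum c_ix_i=0$ with $c\ne0$, and the nonzero vector $\sum c_iw_i$ is orthogonal to $V$, contrary to the hypothesis. So $\Phi$ is onto, and the set in question is the fiber $\Phi^{-1}\big((\ell(w_i))_i\big)$, a coset of $\ker\Phi$, which has index $2^r$.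
\end{proof}

Thus IP costs finitely many axioms, provided that the spaces are infinite. Nondegeneracy does not give this, since $V=W=\mathbb F_2^m$ with the dot product is nondegenerate. It remains to force infinite dimension by finitely many axioms without losing completeness.

\subsection{Forcing infinite dimension}

A surjective linear map $t\colon V\to V$ whose kernel has two elements exists only if $V$ is infinite. The basic example is the space $V^\circ$ with basis $\epsilon_0,\epsilon_1,\dots$ and
\[
t\epsilon_0=0,\qquad t\epsilon_{k+1}=\epsilon_k .
\]
But a single endomorphism brings its powers with it. In $V^\circ$ every vector is killed by a power of $t$, so no nonzero vector is periodic under $t$. In $V^\circ\oplus\mathbb F_2^k$, with $t$ permuting the coordinates of the second summand cyclically, $t$ is still onto with kernel of order two, and there is a vector of least period $k$. So the axioms on $t$ leave one sentence undecided for every $k\ge1$.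

The remedy is to unroll $t$: take a set $N$ with a bijection $S_1$, a space $V_n$ for each $n\in N$, and surjections $t\colon V_n\to V_{S_1n}$ with kernel of order two. If $V_n$ had dimension $m<\infty$, the dimension would drop to $0$ after $m$ steps and the next kernel could not have two elements; so all $V_n$ are infinite. If $S_1$ has no cycles, then no power of $t$ returns to its starting fiber, and the undecided sentences disappear.

The difficulty has moved to the base, since ``$S_1$ has no cycles'' is again an infinite list of axioms $S_1^kx\ne x$, of which a cycle of length $m$ satisfies those with $k<m$. One may try to color the points of $N$ with finitely many colors and to prescribe which color may follow which. This cannot help: an admissible bi-infinite sequence repeats a color at some positions $i<j$, and the segment from $i$ to $j-1$ closes up to an admissible cycle. In two dimensions local rules can exclude all periods.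

\subsection{Wang tiles}

A \emph{Wang tile} is a unit square with a color on each of its four edges. For a finite set $\mathcal U$ of Wang tiles, a map $\omega\colon\mathbb Z^2\to\mathcal U$ is a \emph{valid tiling} if for all $g\in\mathbb Z^2$ the right color of $\omega(g)$ is the left color of $\omega(g+(1,0))$ and the top color of $\omega(g)$ is the bottom color of $\omega(g+(0,1))$. The space $\mathcal U^{\mathbb Z^2}$ is compact in the product topology, and the set $\Omega$ of valid tilings is closed and invariant under the shifts $\omega\mapsto\omega(\,\cdot+g)$, because validity is a list of conditions on pairs of neighboring positions. A \emph{period} of $\omega$ is a vector $g$ with $\omega(h+g)=\omega(h)$ for all $h$.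

\begin{theorem}[Labb\'e~\cite{Labbe}]\label{thm:labbe}
There is a finite set $\mathcal U$ of Wang tiles such that the set $\Omega$ of valid tilings is nonempty, aperiodic (no $\omega\in\Omega$ has a nonzero period) and minimal (every shift orbit is dense in $\Omega$).
\end{theorem}

We fix such a set $\mathcal U$. Aperiodicity will exclude cycles in the base. Minimality will make all parts of the base look alike, in the following form. A \emph{pattern} is a map $\alpha\colon D\to\mathcal U$ with $D\subseteq\mathbb Z^2$ finite; it \emph{occurs in $\omega$ at $h$} if $\omega(h+d)=\alpha(d)$ for all $d\in D$.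

\begin{lemma}\label{lem:recur}
If a pattern occurs in some tiling of $\Omega$, then it occurs at infinitely many positions in every $\omega\in\Omega$.
\end{lemma}

\begin{proof}
Let $\alpha$ occur in $\omega_0\in\Omega$ at $h_0$, and let $\omega\in\Omega$. By compactness there are pairwise distinct $g_k\in\mathbb Z^2$ such that the translates $\omega(\,\cdot+g_k)$ converge to some $\omega'$, and $\omega'\in\Omega$. The tilings in which $\alpha$ occurs at $h_0$ form a nonempty open subset of $\Omega$. By minimality it contains a translate of $\omega'$, so $\alpha$ occurs in $\omega'$ at some $h$. For large $k$ the tilings $\omega(\,\cdot+g_k)$ and $\omega'$ agree on the finite set $h+D$, so $\alpha$ occurs in $\omega$ at $g_k+h$.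
\end{proof}

\section{The theories $T^-$ and $T$}\label{sec:theory}

\subsection{Axioms}

We now combine the ingredients. Each $V_n$ receives a partner $W_n$ and a form $\beta$ on $V_n\times W_n$, and the maps $t$ receive adjoints $s$ in the opposite direction.

The language $L$ is one-sorted and finite. It has unary predicates $N,V,W$ and $U_\tau$ for $\tau\in\mathcal U$, unary functions $S_1,S_2,S_1^{-1},S_2^{-1},\pi,t,s$, a ternary relation $\mathrm{Add}$ and a binary relation $\mathrm{Bil}$. For $n\in N$ write $V_n=\{v\in V:\pi(v)=n\}$ and $W_n=\{w\in W:\pi(w)=n\}$. The theory $T^-$ has the following axioms.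
\begin{itemize}
\item[(A1)] $N,V,W$ partition the universe, and $\pi$ maps $V\cup W$ into $N$. Each function is the identity outside its intended domain, which is $N$ for $S_i^{\pm1}$, $V\cup W$ for $\pi$, $V$ for $t$, and $W$ for $s$.
\item[(A2)] $S_1,S_2$ restrict to commuting bijections of $N$ with inverses $S_1^{-1},S_2^{-1}$. The $U_\tau$ partition $N$; the \emph{tile} of $x\in N$ is the $\tau$ with $x\in U_\tau$. For $x\in N$, the right color of the tile of $x$ is the left color of the tile of $S_1x$, and the top color of the tile of $x$ is the bottom color of the tile of $S_2x$.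
\item[(A3)] $\mathrm{Add}\subseteq\bigcup_{n\in N}(V_n^3\cup W_n^3)$. For each $n\in N$ the sets $V_n$, $W_n$ are nonempty, and on each of them $\mathrm{Add}$ is the graph of an abelian group operation of exponent dividing $2$.
\item[(A4)] For $n\in N$, $t$ maps $V_n$ homomorphically onto $V_{S_1n}$, with a kernel $\{0,e_n\}$ of exactly two elements.
\item[(A5)] For $n\in N$, $s$ maps $W_{S_1n}$ homomorphically and injectively into $W_n$.
\item[(A6)] $\mathrm{Bil}\subseteq\bigcup_{n\in N}V_n\times W_n$, and the function $\beta$ given by $\beta(v,w)=1$ if $\mathrm{Bil}(v,w)$ and $\beta(v,w)=0$ otherwise is bilinear on each $V_n\times W_n$.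
\item[(A7)] $\beta(v,sw)=\beta(tv,w)$ for $v\in V_n$, $w\in W_{S_1n}$.
\item[(A8)] If $w\in W_n$ and $\beta(e_n,w)=0$, then $w\in s(W_{S_1n})$.
\end{itemize}
The theory $T$ is $T^-$ together with three more axioms.
\begin{itemize}
\item[(A9)] $N\ne\emptyset$.
\item[(A10)] For every nonzero $v\in V_n$ there is $w\in W_n$ with $\beta(v,w)=1$.
\item[(A11)] For every nonzero $w\in W_n$ there is $v\in V_n$ with $\beta(v,w)=1$.
\end{itemize}
The zeros of $V_n,W_n$ and the element $e_n$ are definable from $n$, and the color conditions in (A2) forbid finitely many pairs of tiles. Hence $T^-$ and $T$ are finite sets of $L$-sentences. By (A7) every element of $s(W_{S_1n})$ is orthogonal to $e_n$, so (A8) says that the image of $s$ is exactly the annihilator of the kernel of $t$, as for a surjection of finite-dimensional spaces and its dual map. The models of $T^-$, among which we count the empty structure, will be the domains of the partial isomorphisms in the proof of completeness. We call them \emph{$T^-$-structures}, and write $N(E)$, $V_n(E)$, and so on, for the interpretations in $E$. A \emph{base} is a structure $(N,S_1^{\pm1},S_2^{\pm1},(U_\tau)_\tau)$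 satisfying (A2).

\begin{example}[standard fibers]\label{ex:standard}
Let $W^\circ$ be the space with basis $\zeta_0,\zeta_1,\dots$, let $s\zeta_k=\zeta_{k+1}$, and let $\beta(\epsilon_k,\zeta_l)=\delta_{kl}$ on $V^\circ\times W^\circ$. Over each point $n$ of a nonempty base put copies $V_n$, $W_n$ of $V^\circ$, $W^\circ$, and let $t\colon V_n\to V_{S_1n}$ and $s\colon W_{S_1n}\to W_n$ be given by the formulas for $t$ and $s$. Then $e_n=\epsilon_0$. Axiom (A7) holds on basis vectors, both $\beta(\epsilon_k,s\zeta_l)$ and $\beta(t\epsilon_k,\zeta_l)$ being $1$ exactly when $k=l+1$. Axiom (A8) holds because the annihilator of $\epsilon_0$ is $\langle\zeta_1,\zeta_2,\dots\rangle=sW^\circ$. For (A10), if $\epsilon_k$ occurs in $v$ then $\beta(v,\zeta_k)=1$; (A11) is symmetric. So we obtain a model of $T$. A nonempty base exists: take $\mathbb Z^2$ with the unit shifts and the tiles given by some $\omega\in\Omega$. Hence \emph{$T$ is consistent}.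
\end{example}

For $g=(i,j)\in\mathbb Z^2$ write $S^g=S_1^iS_2^j$; this is an action of $\mathbb Z^2$ on $N$, and $\mathbb Z^2x$ denotes the orbit of $x$. Let $\omega_x(g)$ be the tile of $S^gx$.

\begin{lemma}\label{lem:basic}
Let $E$ be a $T^-$-structure and $n\in N(E)$.
\begin{itemize}
\item[(a)] $\omega_n\in\Omega$, and $S^gn=n$ only for $g=0$.
\item[(b)] $V_n$ is infinite.
\item[(c)] If $E\models T$, then $W_n$ is infinite.
\item[(d)] Let $E\models T$. If $W_0\le W_n$ is finite-dimensional and $\ell\colon W_0\to\mathbb F_2$ is linear, there are infinitely many $v\in V_n$ with $\beta(v,w)=\ell(w)$ for all $w\in W_0$. The same holds with $V$ and $W$ exchanged.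
\end{itemize}
In particular all models of $T$ are infinite.
\end{lemma}

\begin{proof}
(a) Validity of $\omega_n$ is (A2) applied to the points $S^gn$. If $S^gn=n$, then $S^{h+g}n=S^hn$ for all $h$, so $g$ is a period of $\omega_n$ and $g=0$ by aperiodicity.

(b) If $|V_n|=2^m$, then (A4) gives $|V_{S_1^jn}|=2^{m-j}$ for all $j\ge0$, which is absurd for $j=m+1$.

(c) By (A10) the map $v\mapsto\beta(v,\,\cdot\,)$ embeds the infinite space $V_n$ into the dual of $W_n$.

(d) Apply Lemma~\ref{lem:pairing}, with (A11) and (b) for the first statement and with (A10) and (c) for the second.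
\end{proof}

A \emph{row} is an $S_1$-orbit $\rho\subseteq N(E)$. By (a) it is a copy of $\mathbb Z$; we write $n+j$ for $S_1^jn$ and order $\rho$ accordingly. The part of $E$ over $\rho$ looks as follows, with $\beta$ pairing each space with the one below it:
\[
\begin{array}{ccccccccc}
\cdots&\xrightarrow{\ t\ }&V_{n-1}&\xrightarrow{\ t\ }&V_n&\xrightarrow{\ t\ }&V_{n+1}&\xrightarrow{\ t\ }&\cdots\\[2pt]
\cdots&\xleftarrow{\ s\ }&W_{n-1}&\xleftarrow{\ s\ }&W_n&\xleftarrow{\ s\ }&W_{n+1}&\xleftarrow{\ s\ }&\cdots
\end{array}
\]
We call a family $(V_n,W_n,t,s,\beta)_{n\in\rho}$ satisfying (A3)--(A8) a \emph{strip} over $\rho$. The map $S_2$ does not act on the fibers, so different rows do not interact: a $T^-$-structure is a base together with a strip over each row. Likewise an embedding $f\colon E\to E'$ of $T^-$-structures is an embedding of bases together with injective linear maps $V_n(E)\to V_{f(n)}(E')$ and $W_n(E)\to W_{f(n)}(E')$ that commute with $t,s$ and preserve $\beta$.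

\subsection{Closed sets}

A back-and-forth argument cannot work with arbitrary substructures, because zeros, sums, lifts along $t$ and preimages under $s$ are not given by terms of $L$, while a partial elementary map has to respect them. We therefore work with sets that contain all these elements.

\begin{definition}
Let $E$ be a $T^-$-structure. For $A\subseteq E$ put $N(A)=N\cap A$, $V_n(A)=V_n\cap A$, $W_n(A)=W_n\cap A$. The set $A$ is \emph{closed} in $E$ if
\begin{itemize}
\item[(C1)] $N(A)$ is stable under $S_1^{\pm1},S_2^{\pm1}$, and $\pi(A)\subseteq N(A)$;
\item[(C2)] $V_n(A)$ and $W_n(A)$ are subspaces of $V_n(E)$ and $W_n(E)$ for $n\in N(A)$;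
\item[(C3)] for all $v\in V(E)$: $v\in A$ if and only if $tv\in A$;
\item[(C4)] for all $w\in W(E)$: $w\in A$ if and only if $sw\in A$.
\end{itemize}
\end{definition}

The definition refers to the ambient structure, but closedness is intrinsic.

\begin{lemma}\label{lem:closed}
A subset $A$ of a $T^-$-structure $E$ is closed if and only if it is the universe of a substructure of $E$ that satisfies $T^-$.
\end{lemma}

\begin{proof}
Suppose that $A$ is a substructure satisfying $T^-$. Stability under the functions gives (C1) and the implications from left to right in (C3), (C4). For $n\in N(A)$, axiom (A3) in $A$ says that $V_n(A)$ and $W_n(A)$ are nonempty and stable under the addition of $E$; in exponent $2$ this makes them subspaces. The kernel of $t$ on $V_n(A)$ has two elements and is contained in the kernel of $t$ on $V_n(E)$, so the two kernels coincide; thus $e_n\in A$, and $e_n$ is the same in $A$ and in $E$. Let $v\in V_n(E)$ with $tv\in A$. Then $n+1=\pi(tv)\in N(A)$, so $n\in N(A)$. By (A4) in $A$ there is $u\in V_n(A)$ with $tu=tv$, and $v-u\in\{0,e_n\}\subseteq A$ gives $v\in A$. Let $w\in W_{n+1}(E)$ with $sw\in A$. Then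 $n=\pi(sw)\in N(A)$, and $\beta(e_n,sw)=\beta(te_n,w)=0$. By (A8) in $A$ we have $sw=sw'$ with $w'\in W_{n+1}(A)$, and $w=w'$ because $s$ is injective.

Conversely let $A$ be closed. Then $A$ is stable under all functions, (A3) holds by (C2), and (A1), (A2), (A5), (A6), (A7) pass to $A$. For (A4), let $v'\in V_{n+1}(A)$; then $n\in N(A)$, and any lift $v\in V_n(E)$ of $v'$ lies in $A$ by (C3). Also $e_n\in A$, since $te_n=0\in A$, so the kernel in $A$ is $\{0,e_n\}$. For (A8), if $w\in W_n(A)$ and $\beta(e_n,w)=0$, then $w=sw'$ with $w'\in W_{n+1}(E)$, and $w'\in A$ by (C4).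
\end{proof}

\begin{lemma}\label{lem:closure}
Let $E,E'$ be $T^-$-structures.
\begin{itemize}
\item[(a)] Intersections and directed unions of closed subsets of $E$ are closed. Every $X\subseteq E$ is contained in a least closed set $\mathrm{cl}(X)$; it satisfies $|\mathrm{cl}(X)|\le|X|+\aleph_0$ and is the union of the sets $\mathrm{cl}(X_0)$ for finite $X_0\subseteq X$.
\item[(b)] If $E$ is closed in $E'$, then a subset of $E$ is closed in $E$ if and only if it is closed in $E'$, and closures of subsets of $E$ are the same in $E$ and $E'$.
\item[(c)] If $f\colon E\to E'$ is an embedding, then $f(E)$ is closed in $E'$ and $f(\mathrm{cl}(X))=\mathrm{cl}(f(X))$ for $X\subseteq E$.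
\end{itemize}
\end{lemma}

\begin{proof}
(a) A set is closed if and only if it is stable under the following operations: apply $S_i^{\pm1},\pi,t,s$; pass from $n\in N$ to the zeros of $V_n$ and $W_n$; add two elements of the same $V_n$ or $W_n$; take the two $t$-preimages of an element of $V$; take the $s$-preimage of an element of $W$, if there is one. Each operation has at most two arguments and at most two values, and $\mathrm{cl}(X)$ is obtained from $X$ by iterating them $\omega$ times. All claims follow.

(b) By Lemma~\ref{lem:closed} both conditions say that the subset is a substructure satisfying $T^-$. The closure in $E'$ of a subset of $E$ lies in the closed set $E$, so the two closures are least elements of the same family.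

(c) The image is a substructure satisfying $T^-$; apply Lemma~\ref{lem:closed}, and then (b) to $f(E)\subseteq E'$.
\end{proof}

\section{Strips as filtered pairings}\label{sec:rows}

Closed sets are awkward to describe fiber by fiber. A vector $v\in V_n$ brings along its images $t^jv$ and its $2^j$ lifts to $V_{n-j}$ for every $j$. On the other side, consider the standard fibers over a row $\mathbb Z$ and the vectors $\zeta_0+\zeta_1$ and $\zeta_0+\zeta_2$ in $W_0$. Neither is in $sW_1$, but their sum is, so the closure of the pair contains a nonzero element of $W_1$.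

Both phenomena disappear after a change of viewpoint. In the standard strip over $\mathbb Z$ rename the $k$-th basis vectors of $V_n$ and $W_n$ as $\epsilon_{n+k}$ and $\zeta_{n+k}$. Then $t\colon V_n\to V_{n+1}$ kills $\epsilon_n$ and fixes the other basis vectors, and $s$ is an inclusion. With $P=\langle\epsilon_k:k\in\mathbb Z\rangle$, $F_n=\langle\epsilon_k:k<n\rangle$ and $Q=\langle\zeta_k:k\in\mathbb Z\rangle$ we have $V_n=P/F_n$, and $W_n$ is the annihilator of $F_n$ in $Q$. The whole strip is encoded by one pair of spaces and a filtration. We show that every strip arises in this way and that closed sets correspond to pairs of subspaces.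

\begin{definition}
A \emph{filtered pairing} over a row $\rho$ is a tuple $(P,(F_n)_{n\in\rho},Q,\hat\beta)$ consisting of spaces $P,Q$, subspaces $F_n\subseteq F_{n+1}\subseteq P$ with $|F_{n+1}/F_n|=2$, and a bilinear form $\hat\beta\colon P\times Q\to\mathbb F_2$ such that every $q\in Q$ annihilates some $F_n$. Its \emph{associated strip} is given by (disjoint copies of)
\[
V_n=P/F_n,\qquad W_n=F_n^\perp=\{q\in Q:\hat\beta(F_n,q)=0\},
\]
with $t\colon P/F_n\to P/F_{n+1}$ the projection, $s\colon F_{n+1}^\perp\to F_n^\perp$ the inclusion, and $\beta(p+F_n,q)=\hat\beta(p,q)$.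
\end{definition}

\begin{lemma}\label{lem:strip}
\begin{itemize}
\item[(a)] The associated strip satisfies \textup{(A3)--(A8)}.
\item[(b)] Let $(P,F_n,Q,\hat\beta)$ and $(P',F'_{n},Q',\hat\beta')$ be filtered pairings over $\rho$ and $\rho'$, and let $n\mapsto n'$ be a bijection $\rho\to\rho'$ with $(n+1)'=n'+1$. Let $\varphi\colon P\to P'$ and $\psi\colon Q\to Q'$ be injective linear maps with $\varphi(F_n)=F'_{n'}$ for all $n$ and $\hat\beta'(\varphi p,\psi q)=\hat\beta(p,q)$. Then $p+F_n\mapsto\varphi(p)+F'_{n'}$ and $q\mapsto\psi(q)$ define an embedding of the associated strips. It is an isomorphism if $\varphi$ and $\psi$ are bijective.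
\end{itemize}
\end{lemma}

\begin{proof}
(a) The form $\beta$ is well defined because $W_n$ annihilates $F_n$, and both sides of (A7) equal $\hat\beta(p,w)$ for $v=p+F_n$. The kernel of $t$ on $V_n$ is $F_{n+1}/F_n$, which gives (A4). It is spanned by $e_n$, so $q\in F_n^\perp$ with $\beta(e_n,q)=0$ annihilates $F_{n+1}$; this is (A8). Axioms (A3), (A5), (A6) are immediate from the definition.

(b) Since $\varphi$ is injective and $\varphi(F_n)=F'_{n'}$, we have $\varphi^{-1}(F'_{n'})=F_n$, so $P/F_n\to P'/F'_{n'}$ is well defined and injective. An element $q\in Q$ annihilates $F_n$ if and only if $\psi(q)$ annihilates $\varphi(F_n)=F'_{n'}$. The induced maps commute with projections and inclusions and preserve the forms. If $\varphi,\psi$ are onto, so are the induced maps.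
\end{proof}

Now let $\rho$ be a row of a $T^-$-structure $E$. A \emph{thread} over $\rho$ is a family $p=(p_n)_{n\in\rho}$ with $p_n\in V_n$ and $tp_n=p_{n+1}$. Let $P_\rho(E)$ be the space of threads, $F_n=\{p\in P_\rho(E):p_n=0\}$ and $F_\rho=\bigcup_{n\in\rho}F_n$. Let $Q_\rho(E)$ be the direct limit of the spaces $W_n$ along the injections $s$; we regard $W_{n+1}\subseteq W_n\subseteq Q_\rho(E)=\bigcup_nW_n$, so that $w$ and $sw$ are the same element of $Q_\rho(E)$. For $q\in W_n$ put $\hat\beta(p,q)=\beta(p_n,q)$. This does not depend on $n$, since $\beta(p_{n-1},sq)=\beta(tp_{n-1},q)=\beta(p_n,q)$ by (A7).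

\begin{lemma}\label{lem:threads}
The map $P_\rho(E)\to V_n$, $p\mapsto p_n$, is onto with kernel $F_n$; moreover $|F_{n+1}/F_n|=2$ and $W_n=F_n^\perp$. Hence $(P_\rho(E),F_n,Q_\rho(E),\hat\beta)$ is a filtered pairing, and the maps $p+F_n\mapsto p_n$ and the identities on the $W_n$ identify its associated strip with the strip of $E$ over $\rho$.
\end{lemma}

\begin{proof}
Given $v\in V_n$, put $p_{n+j}=t^jv$ for $j\ge0$ and choose $p_{n-1},p_{n-2},\dots$ successively by lifting along the surjections $t$. So $p\mapsto p_n$ is onto. It maps $F_{n+1}$ onto $\{0,e_n\}$ with kernel $F_n$, whence $|F_{n+1}/F_n|=2$. If $q\in W_n$ and $p\in F_n$, then $\hat\beta(p,q)=\beta(0,q)=0$; so $W_n\subseteq F_n^\perp$, and every $q\in Q_\rho(E)$ annihilates some $F_n$. Conversely let $q\in F_n^\perp$, say $q\in W_m$. If $m\ge n$, then $q\in W_n$. If $m<n$, choose $p\in F_{m+1}\subseteq F_n$ with $p_m=e_m$. Then $\beta(e_m,q)=\hat\beta(p,q)=0$, and (A8) gives $q\in W_{m+1}$. After $n-m$ steps $q\in W_n$.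
\end{proof}

For the standard strip the threads are the formal sums $\sum a_k\epsilon_k$ whose support is bounded above, so $P_\rho(E)$ is larger than the space $P$ at the beginning of this section, although both give the same strip. In general $P_\rho(E)$ is uncountable even for countable $E$; cardinalities below always refer to the structures, never to spaces of threads.

Let $A\subseteq E$ be closed and $\rho\subseteq N(A)$ a row. Since $A$ is itself a $T^-$-structure, $P_\rho(A)$ and $Q_\rho(A)$ are defined: $P_\rho(A)$ is the space of threads of $E$ with all entries in $A$, and $Q_\rho(A)=\bigcup_nW_n(A)\le Q_\rho(E)$. A \emph{system} in $E$ consists of a set $N'\subseteq N(E)$ stable under $S_1^{\pm1},S_2^{\pm1}$ and, for each row $\rho\subseteq N'$, subspaces $P'_\rho$, $Q'_\rho$ with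
\[
F_\rho\le P'_\rho\le P_\rho(E),\qquad Q'_\rho\le Q_\rho(E).
\]
Systems are ordered by inclusion in all components.

\begin{lemma}\label{lem:systems}
Let $E$ be a $T^-$-structure.
\begin{itemize}
\item[(a)] Let $A\subseteq E$ be closed and $n\in\rho\subseteq N(A)$. A thread $p\in P_\rho(E)$ lies in $P_\rho(A)$ if and only if $p_n\in A$. An element $w\in W_n(E)$ lies in $Q_\rho(A)$ if and only if $w\in A$. The spaces $F_m$, $m\in\rho$, are the same for $A$ and for $E$.
\item[(b)] The map $A\mapsto\big(N(A),(P_\rho(A),Q_\rho(A))_{\rho\subseteq N(A)}\big)$ is a bijection from closed subsets of $E$ onto systems in $E$, and it preserves and reflects inclusion.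
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (C3), if one entry of a thread is in $A$, then all entries are. In particular a thread with $p_m=0$ lies in $P_\rho(A)$, which gives the last claim. If $w\in W_n(E)$ lies in $Q_\rho(A)$, then it equals in $Q_\rho(E)$ an element $w'$ of some $W_m(A)$. This means $s^jw=s^{j'}w'$ for some $j,j'\ge0$; the right side is in $A$, so $w\in A$ by (C4).

(b) By (a) the data of a closed set form a system. Given a system, let $A$ consist of $N'$ and, for $n\in\rho\subseteq N'$, of the sets $\{p_n:p\in P'_\rho\}\subseteq V_n$ and $Q'_\rho\cap W_n\subseteq W_n$. Then (C1) and (C2) hold, and (C4) holds because $w$ and $sw$ are the same element of $Q_\rho(E)$. If $v=p_n$ with $p\in P'_\rho$, then $tv=p_{n+1}\in A$. If $v\in V_n$ and $tv=p_{n+1}$ with $p\in P'_\rho$, then $v-p_n\in\{0,e_n\}$, so $v=(p+r)_n$ for some $r\in F_{n+1}\subseteq P'_\rho$, and $v\in A$. So $A$ is closed.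

The system of this $A$ is the given one. Indeed $P'_\rho\subseteq P_\rho(A)$, and if $p\in P_\rho(A)$, then $p_n=p'_n$ for some $p'\in P'_\rho$, so $p-p'\in F_n\subseteq P'_\rho$; and $Q_\rho(A)=\bigcup_n(Q'_\rho\cap W_n)=Q'_\rho$. Conversely, the set constructed from the system of a closed set $A$ is $A$: we have $V_n(A)=\{p_n:p\in P_\rho(A)\}$ by Lemma~\ref{lem:threads} applied to $A$, and $W_n(A)=Q_\rho(A)\cap W_n$ by (a). Both constructions are monotone.
\end{proof}

Intersections and closures can now be read off, since the closure of a set corresponds to the least system whose closed set contains it.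

\begin{corollary}\label{cor:lattice}
Let $A,A'\subseteq E$ be closed.
\begin{itemize}
\item[(a)] $N(A\cap A')=N(A)\cap N(A')$, and for rows $\rho$ in this set $P_\rho(A\cap A')=P_\rho(A)\cap P_\rho(A')$ and $Q_\rho(A\cap A')=Q_\rho(A)\cap Q_\rho(A')$.
\item[(b)] $N(\mathrm{cl}(AA'))=N(A)\cup N(A')$. Over rows in $N(A)\setminus N(A')$ the set $\mathrm{cl}(AA')$ coincides with $A$, and over rows in $N(A')\setminus N(A)$ with $A'$. For rows $\rho\subseteq N(A)\cap N(A')$,
\[
P_\rho(\mathrm{cl}(AA'))=P_\rho(A)+P_\rho(A'),\qquad Q_\rho(\mathrm{cl}(AA'))=Q_\rho(A)+Q_\rho(A').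
\]
\end{itemize}
\end{corollary}

\begin{proof}
The sets $A\cap A'$ and $\mathrm{cl}(AA')$ are the infimum and the supremum of $A,A'$ among closed sets. The data in (a) and (b) are systems, and they are the infimum and the supremum of the systems of $A$ and $A'$.
\end{proof}

\begin{corollary}\label{cor:point}
Let $B\subseteq E$ be closed, $a\in E\setminus B$, $n=\pi(a)$, $\rho$ the row of $n$, and $B'=\mathrm{cl}(Ba)$.
\begin{itemize}
\item[(a)] If $n\notin N(B)$, then $N(B')$ is the disjoint union of $N(B)$ and $\mathbb Z^2n$, and $B'$ coincides with $B$ over $N(B)$. If moreover $a=n\in N$, then $P_\sigma(B')=F_\sigma$ and $Q_\sigma(B')=0$ for all rows $\sigma\subseteq\mathbb Z^2n$.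
\item[(b)] If $n\in N(B)$, $a\in V$, and $p$ is a thread with $p_n=a$, then $p\notin P_\rho(B)$, and the system of $B'$ arises from that of $B$ by replacing $P_\rho(B)$ with $P_\rho(B)+\langle p\rangle$.
\item[(c)] If $n\in N(B)$ and $a\in W$, then $a\notin Q_\rho(B)$, and the system of $B'$ arises from that of $B$ by replacing $Q_\rho(B)$ with $Q_\rho(B)+\langle a\rangle$.
\end{itemize}
\end{corollary}

\begin{proof}
(a) The orbit $\mathbb Z^2n$ is disjoint from the invariant set $N(B)$ and is contained in $N(B')$. The system with base $N(B)\cup\mathbb Z^2n$, the data of $B$ over $N(B)$ and the data of $E$ over $\mathbb Z^2n$ defines a closed set containing $B$ and $a$, hence $B'$. If $a=n$, the same is true with the least data $(F_\sigma,0)$ over the new orbit.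

(b), (c) By Lemma~\ref{lem:systems}(a), a closed set $A\supseteq B$ contains $a$ if and only if $p\in P_\rho(A)$, respectively $a\in Q_\rho(A)$.
\end{proof}

So a new point either adds an orbit to the base or adds one dimension to one of the spaces $P_\rho$, $Q_\rho$.

\section{Completeness and the independence property}\label{sec:complete}

\begin{lemma}[extension]\label{lem:ext}
Let $\lambda\ge\aleph_0$, let $M\models T$ be $\lambda^+$-saturated, $E$ a $T^-$-structure, $A\subseteq E$ closed with $|A|\le\lambda$, $f\colon A\to M$ an embedding, and $b\in E$. Then $f$ extends to an embedding of $B=\mathrm{cl}(Ab)$ into $M$.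
\end{lemma}

\begin{proof}
We may assume $b\notin A$. The set $A'=f(A)$ is closed in $M$. For $m\in N(A)$ write $m'=f(m)$, and for a row $\rho\subseteq N(A)$ write $\rho'=f(\rho)$. Applying $f$ entry by entry gives linear bijections $P_\rho(A)\to P_{\rho'}(A')$ and $Q_\rho(A)\to Q_{\rho'}(A')$, again called $f$, which preserve $\hat\beta$ and map $F_m$ onto $F_{m'}$. By Lemma~\ref{lem:systems}(a), $F_m$ is the same in $A$, $B$ and $E$, and $F_{m'}$ is the same in $A'$ and $M$.

\emph{Case 1: $b\in N$.} We need a new orbit in $M$ with the tiling $\omega_b$. Consider the formulas in $y$ saying that $y\in N$, that $S^gy$ has tile $\omega_b(g)$ for $g\in\mathbb Z^2$, and that $y\ne a'$ for $a'\in N(A')$. A finite part mentions a pattern $\alpha$ occurring in $\omega_b$ at $0$ and finitely many $a'$. By (A9) there is $x\in N(M)$. By Lemma~\ref{lem:recur}, $\alpha$ occurs in $\omega_x$ at infinitely many positions $h$, and the points $S^hx$ are distinct by Lemma~\ref{lem:basic}(a); one of them avoids the given $a'$ and satisfies the finite part. By saturation some $b'$ satisfies all formulas. Then $\omega_{b'}=\omega_b$, and $\mathbb Z^2b'$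 is disjoint from $N(A')$. Since both actions are free, $S^gb\mapsto S^gb'$ extends $f$ to an embedding of the base $N(B)=N(A)\cup\mathbb Z^2b$; we continue to write $m\mapsto m'$.

By Corollary~\ref{cor:point}(a), $B$ coincides with $A$ over $N(A)$, and over a new row $\sigma$ we have $W_n(B)=0$ and $V_n(B)\cong F_\sigma/F_n$. Choose threads $p^{(m)}\in F_{m+1}\setminus F_m$ for $m\in\sigma$. As $F_{m+1}/F_m$ is spanned by $p^{(m)}$, the elements $p^{(m)}_n$ with $m\ge n$ form a basis of $V_n(B)$, and $tp^{(m)}_n=p^{(m)}_{n+1}$ is a basis vector of $V_{n+1}(B)$ for $m>n$ and is $0$ for $m=n$. Threads $r^{(m')}\in F_{m'+1}\setminus F_{m'}$ chosen in $M$ behave in the same way. So $p^{(m)}_n\mapsto r^{(m')}_{n'}$ defines injective linear maps $V_n(B)\to V_{n'}(M)$ commuting with $t$. Together with $0\mapsto0$ on the $W_n(B)$, where $s$ and $\beta$ are trivial, this embeds the strip of $B$ over $\sigma$.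

\emph{Case 2: $b\in V_n$ with $n\in N(A)$.} Let $\rho$ be the row of $n$ and $p\in P_\rho(E)$ a thread with $p_n=b$. It is not enough to find an image of $b$ with the right values against $W_n(A)$: the lifts of $b$ also belong to $B$, and they are paired with the larger spaces $W_m(A)$, $m<n$. So we look for a whole thread $p'\in P_{\rho'}(M)\setminus P_{\rho'}(A')$ with
\begin{equation}\label{eq:thread}
\hat\beta(p',f(q))=\hat\beta(p,q)\qquad\text{for all }q\in Q_\rho(A).
\end{equation}
Consider, in variables $y_m$ for $m\in\rho$, $m\le n$, the conditions
\[
y_m\in V_{m'},\quad ty_m=y_{m+1}\ (m<n),\quad\beta(y_m,f(q))=\hat\beta(p,q)\ (q\in W_m(A)),\quad y_n\ne a'\ (a'\in V_{n'}(A')).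
\]
Given a finite part, choose $m_0\le n$ below all indices that occur in it. For $y\in V_{m_0'}(M)$ put $y_m=t^{k}y$ for $m=m_0+k$. By (A7), $\beta(y_m,f(q))=\beta(y,f(s^{k}q))$ for $q\in W_m(A)$, where $s^kq\in W_{m_0}(A)$ and $\hat\beta(p,s^kq)=\hat\beta(p,q)$. Since $f$ is linear and injective on $W_{m_0}(A)$, the rule $\ell(f(w))=\hat\beta(p,w)$ defines a linear functional on $f(W_{m_0}(A))$, and the finitely many conditions on $\beta$ hold as soon as $\beta(y,\,\cdot\,)$ agrees with $\ell$ on a certain finite-dimensional subspace. By Lemma~\ref{lem:basic}(d) infinitely many $y$ do so. The map from $V_{m_0'}$ to $V_{n'}$ is a power of $t$ and has finite kernel, so $y_n$ takes infinitely many values, and we can avoid the finitely many $a'$. By saturation all conditions are realized; continuing the solution by $t^jy_n$ to the right gives a thread $p'$. It is not in $P_{\rho'}(A')$, because $p'_{n'}\notin A'$, and it satisfies \eqref{eq:thread}, because every $q\in Q_\rho(A)$ lies in some $W_m(A)$ with $m\le n$.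

By Corollary~\ref{cor:point}(b), $P_\rho(B)=P_\rho(A)\oplus\langle p\rangle$, $Q_\rho(B)=Q_\rho(A)$, and $B$ coincides with $A$ over all other rows. Let $\varphi\colon P_\rho(B)\to P_{\rho'}(M)$ extend $f$ by $p\mapsto p'$, and let $\psi=f$ on $Q_\rho(A)$. Both maps are injective, $\varphi(F_m)=F_{m'}$, and $\hat\beta$ is preserved by \eqref{eq:thread}. Lemmas~\ref{lem:strip}(b) and~\ref{lem:threads} give an embedding of the strip of $B$ over $\rho$ into $M$, with $x_m\mapsto\varphi(x)_{m'}$ for $x\in P_\rho(B)$. For $x\in P_\rho(A)$ this is $x_m\mapsto f(x_m)$, so the embedding extends $f$.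

\emph{Case 3: $b\in W_n$ with $n\in N(A)$.} Here one fiber suffices, because $\hat\beta(x,b)$ depends only on $x_n$. The rule $\ell(f(v))=\beta(v,b)$ defines a linear functional on $f(V_n(A))$. By Lemma~\ref{lem:basic}(d) with $V,W$ exchanged and by saturation, there is $b'\in W_{n'}(M)\setminus A'$ with $\beta(f(v),b')=\beta(v,b)$ for all $v\in V_n(A)$. For $x\in P_\rho(A)$ we get
\[
\hat\beta(f(x),b')=\beta(f(x_n),b')=\beta(x_n,b)=\hat\beta(x,b).
\]
By Corollary~\ref{cor:point}(c), $P_\rho(B)=P_\rho(A)$, $Q_\rho(B)=Q_\rho(A)\oplus\langle b\rangle$, and $B$ coincides with $A$ over all other rows; also $b'\notin Q_{\rho'}(A')$ by Lemma~\ref{lem:systems}(a). So $\varphi=f$ on $P_\rho(A)$ and the extension $\psi$ of $f$ by $b\mapsto b'$ satisfy the hypotheses of Lemma~\ref{lem:strip}(b), and the resulting embedding extends $f$.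

\emph{Case 4: $b\in V\cup W$ with $\pi(b)\notin N(A)$.} Extend $f$ to $A_1=\mathrm{cl}(A\pi(b))$ by Case 1; we have $|A_1|\le\lambda$ and $B=\mathrm{cl}(A_1b)$. If $b\notin A_1$, apply Case 2 or 3 to $A_1$.
\end{proof}

Recall that a nonempty family of isomorphisms between substructures of $M$ and of $M'$ is a \emph{back-and-forth system} if for every member $f$ and all $b\in M$, $b'\in M'$ there are members extending $f$ with $b$ in the domain, respectively $b'$ in the range. By induction on formulas, every member of such a system is a partial elementary map.

\begin{corollary}\label{cor:complete}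
Let $\lambda\ge\aleph_0$ and let $M,M'\models T$ be $\lambda^+$-saturated.
\begin{itemize}
\item[(a)] If $E$ is a $T^-$-structure with $|E|\le\lambda$ and $A\subseteq E$ is closed, then every embedding $A\to M$ extends to an embedding $E\to M$.
\item[(b)] Every isomorphism between closed subsets of $M$ and $M'$ of size at most $\lambda$ is a partial elementary map.
\item[(c)] $T$ is complete.
\end{itemize}
\end{corollary}

\begin{proof}
(a) Enumerate $E$ and apply Lemma~\ref{lem:ext} transfinitely; at limit stages take unions, which are closed by Lemma~\ref{lem:closure}(a).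

(b) These isomorphisms form a back-and-forth system: apply Lemma~\ref{lem:ext} with $E=M$ to $f$ and with $E=M'$ to $f^{-1}$, and note that $\mathrm{cl}(Ab)$ has size at most $\lambda$ and that its image is closed. The family is nonempty, as the empty set is closed.

(c) By (b) the empty map between any two $\aleph_1$-saturated models is elementary, so they are elementarily equivalent, and every model has an $\aleph_1$-saturated elementary extension.
\end{proof}

From now on $\mathfrak M$ is a monster model of $T$. Corollary~\ref{cor:complete} applies to $M=M'=\mathfrak M$, all small $E$ and all small closed sets.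

\begin{proposition}\label{prop:ip}
The formula $\mathrm{Bil}(x,y)$ has the independence property.
\end{proposition}

\begin{proof}
Let $n\in N(\mathfrak M)$ and let $(a_i)_{i<\omega}$ be linearly independent in the infinite space $V_n$. For $S\subseteq\omega$ let $\ell$ be the linear functional on $\langle a_i:i<\omega\rangle$ with $\ell(a_i)=1$ exactly for $i\in S$. By Lemma~\ref{lem:basic}(d) the conditions $y\in W_n$ and $\beta(a_i,y)=\ell(a_i)$, $i<\omega$, are finitely satisfiable, so they are realized by some $b_S$. Then $\mathrm{Bil}(a_i,b_S)$ holds if and only if $i\in S$.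
\end{proof}

\begin{remark}[what completeness depends on]\label{rem:hyp}
Minimality and (A9) were used in Case 1, aperiodicity in the freeness of the action, (A11) in Case 2, (A10) in Case 3, and (A8) in the equality $W_n=F_n^\perp$. Since standard fibers can be put over any nonempty base, it is easy to see what fails for another tile set with $\Omega\ne\emptyset$. If $\omega\in\Omega$ has a period $g\ne0$, then $\mathbb Z^2$ and $\mathbb Z^2/\mathbb Zg$, tiled by $\omega$, are bases, and $\exists x\,(N(x)\wedge S^gx=x)$ holds only over the second. If the orbit of $\omega'\in\Omega$ is not dense, some pattern occurs in some $\omega\in\Omega$ but not in $\omega'$, and the sentence asserting an occurrence separates the models over $(\mathbb Z^2,\omega)$ and $(\mathbb Z^2,\omega')$.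

Axiom (A8) is not decided by the others. Pair $\epsilon_k\in V^\circ$ with a power series $w\in\mathbb F_2[[z]]$ by taking the coefficient of $z^k$, and let $s$ be multiplication by $z$. Choose $u\in\mathbb F_2[[z]]$ not a rational function, which is possible by cardinality, and replace $W^\circ$ by $W^u=\mathbb F_2[z]+zu\,\mathbb F_2[z]$ in Example~\ref{ex:standard}. All axioms but (A8) hold. The element $zu$ is orthogonal to $\epsilon_0$, but it is not in $sW^u$: otherwise $u=a+zub$ with polynomials $a,b$, and $u=a/(1+zb)$ would be rational.
\end{remark}

\begin{remark}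
The theory $T$ is not $\aleph_0$-categorical: by freeness the formulas $N(x)\wedge y=S_1^jx$, $j\in\mathbb Z$, are pairwise inequivalent, while an $\aleph_0$-categorical theory has only finitely many formulas in two variables up to equivalence.
\end{remark}

\section{Amalgamation and the strict order property}\label{sec:sop}

If $\varphi(\bar x,\bar y)$ has SOP, let $\Theta(\bar y,\bar y')$ express $\varphi(\mathfrak M,\bar y)\subsetneq\varphi(\mathfrak M,\bar y')$. This relation is transitive and irreflexive and has an infinite chain. A contradiction arises if we find tuples with $\Theta(b^0,b^1)$, $\Theta(b^1,b^2)$, $\Theta(b^2,b^0)$.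

In the random graph this goes as follows. From an infinite $\Theta$-chain of tuples of the same length, the $\Delta$-system lemma for finite sets and the pigeonhole principle give two members $b,b'$ with $\Theta(b,b')$ whose underlying sets $B,B'$ meet in a set $C$ and such that $b\mapsto b'$ is a graph isomorphism fixing $C$ pointwise. Take three copies $X_0,X_1,X_2$ of $B$ that meet pairwise in $C$, and for $i\in\mathbb Z/3$ put edges between $X_i\setminus C$ and $X_{i+1}\setminus C$ so that $(X_i,X_{i+1})$ becomes a copy of $(B,B')$. The three prescriptions concern disjoint sets of pairs of vertices, so they do not conflict. The resulting finite graph embeds into the random graph, where isomorphisms between finite subgraphs are elementary, and we obtain a $\Theta$-cycle.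

For $T$ we replace finite sets by countable closed sets. The closure of $X_iX_{i+1}$ now contains new elements, namely sums, and we must build one $T^-$-structure containing the three closures. In terms of filtered pairings this is a matter of filling in the blocks of a bilinear form, and a block involves at most two of the $X_i$. We allow some pairs to come without prescription, as this case is needed in Section~\ref{sec:simple}.

\begin{lemma}[amalgamation]\label{lem:amalg}
Let $I$ be a finite set with at least two elements, let $X_i$ $(i\in I)$ be $T^-$-structures, and let $C$ be closed in each $X_i$, with the same induced structure, such that $X_i\cap X_j=C$ for $i\ne j$. Let $G$ be a set of two-element subsets of $I$, and for $e=\{i,j\}\in G$ let $E_e$ be a $T^-$-structure that contains $X_i$, $X_j$ as substructures and equals $\mathrm{cl}(X_iX_j)$. Then there are a $T^-$-structure $E$ with $|E|\le\sum_i|X_i|+\aleph_0$ and embeddings $g_i\colon X_i\to E$, $g_e\colon E_e\to E$ such that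
\begin{itemize}
\item[(a)] all $g_i$ agree on $C$, and $g_e$ extends $g_i$ for $i\in e\in G$;
\item[(b)] $g_i(X_i)\cap\mathrm{cl}\big(\bigcup_{j\ne i}g_j(X_j)\big)=g_i(C)$ for all $i\in I$.
\end{itemize}
\end{lemma}

\begin{proof}
We construct $T^-$-structures $Y_J$ for $J\subseteq I$ and put $E=Y_I$. Let $N(Y_J)=N(C)\cup\bigcup_{j\in J}N(X_j)$ with the shifts and tiles of the $X_j$. These agree on the overlaps, which lie in $N(C)$, and (A2) holds because each orbit lies in some $N(X_j)$. A row outside $N(C)$ lies in exactly one $N(X_j)$, and we give it the strip of $X_j$.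

Fix a row $\rho\subseteq N(C)$ and omit it from the notation. By Lemma~\ref{lem:systems}(a) the spaces $F_n\subseteq P(C)$ are common to $C$, the $X_i$ and the $E_e$. Choose complements $P(X_i)=P(C)\oplus P^i$ and $Q(X_i)=Q(C)\oplus Q^i$, and put
\[
P[J]=P(C)\oplus\bigoplus_{j\in J}P^j,\qquad Q[J]=Q(C)\oplus\bigoplus_{j\in J}Q^j ,
\]
regarded as subspaces of $P[I]$ and $Q[I]$. Then $P(C)=P[\emptyset]$ and $P(X_i)=P[\{i\}]$. For $e=\{i,j\}\in G$, Corollary~\ref{cor:lattice} in $E_e$ gives $P(E_e)=P(X_i)+P(X_j)=P(C)+P^i+P^j$ and $P(X_i)\cap P(X_j)=P(C)$. The sum is direct: if $c+x+y=0$ with $c\in P(C)$, $x\in P^i$, $y\in P^j$, then $y\in P(X_i)\cap P(X_j)=P(C)$, so $y=0$, and then $c=x=0$. Thus $P(E_e)=P[e]$, compatibly with the inclusions of $P(X_i)$ and $P(X_j)$. The same holds for $Q$.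

Define $\hat\beta$ on $P[I]\times Q[I]$ block by block: on $P(C)\times Q(C)$ as in $C$; on $P(C)\times Q^i$, $P^i\times Q(C)$ and $P^i\times Q^i$ as in $X_i$; on $P^i\times Q^j$ with $i\ne j$ as in $E_{\{i,j\}}$ if $\{i,j\}\in G$, and as $0$ otherwise. For $I=\{0,1,2\}$ and $G$ consisting of all three pairs, the blocks are read in the following structures:
\[
\begin{array}{c|cccc}
&Q(C)&Q^0&Q^1&Q^2\\\hline
P(C)&C&X_0&X_1&X_2\\
P^0&X_0&X_0&E_{\{0,1\}}&E_{\{0,2\}}\\
P^1&X_1&E_{\{0,1\}}&X_1&E_{\{1,2\}}\\
P^2&X_2&E_{\{0,2\}}&E_{\{1,2\}}&X_2
\end{array}
\]
On $P[e]\times Q[e]$ every block is read in $E_e$ or in a closed subset of it, so $\hat\beta$ restricts to the form of $E_e$; for the same reason it restricts to the forms of $X_i$ and $C$. Every $q\in Q[I]$ is a sum of elements $q_i\in Q(X_i)$. The values of $q_i$ on $F_n\subseteq P(C)$ are those in $X_i$, where $q_i$ annihilates some $F_{n_i}$; so $q$ annihilates $F_n$ for $n=\min_in_i$. Hence each $(P[J],F_n,Q[J],\hat\beta)$ is a filtered pairing, and we let its associated strip be the strip of $Y_J$ over $\rho$.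

Each $Y_J$ is a $T^-$-structure by Lemma~\ref{lem:strip}(a). By Lemma~\ref{lem:strip}(b) the inclusions of pairings make $Y_J$ a substructure of $E$, with $V_n(Y_J)=P[J]/F_n$ and $W_n(Y_J)=Q[J]\cap F_n^\perp$ for $n\in N(C)$; it is closed by Lemma~\ref{lem:closed}. Moreover
\begin{equation}\label{eq:Y}
Y_J\cap Y_{J'}=Y_{J\cap J'} .
\end{equation}
This holds on the base and over rows outside $N(C)$ by construction. Over $n\in N(C)$ it follows from $P[J]\cap P[J']=P[J\cap J']$, all three spaces containing $F_n$, and from $Q[J]\cap Q[J']=Q[J\cap J']$.

By Lemmas~\ref{lem:threads} and~\ref{lem:strip}(b), the identifications of pairings over $N(C)$ and the identity over the other rows give isomorphisms $C\to Y_\emptyset$ and $g_i\colon X_i\to Y_{\{i\}}$. For $e=\{i,j\}\in G$, Corollary~\ref{cor:lattice}(b) says that $N(E_e)=N(X_i)\cup N(X_j)$ and that over rows outside $N(C)$ the structure $E_e$ coincides with $X_i$ or $X_j$; so we also get an isomorphism $g_e\colon E_e\to Y_e$. These maps are induced by compatible inclusions, which is (a). For (b), the closed set $Y_{I\setminus\{i\}}$ contains $g_j(X_j)$ for $j\ne i$, hence their closure,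 and it meets $Y_{\{i\}}=g_i(X_i)$ in $Y_\emptyset=g_i(C)$ by \eqref{eq:Y}; the reverse inclusion holds by (a), as $|I|\ge2$.

Finally let $\kappa=\sum_i|X_i|+\aleph_0$. Then $|N(E)|\le\kappa$. For $n\in N(C)$ the space $V_n(E)$ is the sum of the finitely many spaces $P[\{i\}]/F_n\cong V_n(X_i)$, and $W_n(E)$ is contained in the sum of the spaces $Q(X_i)=\bigcup_mW_m(X_i)$. So all fibers have size at most $\kappa$.
\end{proof}

The closure of a finite tuple is countably infinite, so we need the $\Delta$-system lemma for countable sets: if $\lambda$ is a regular cardinal with $\mu^{\aleph_0}<\lambda$ for all $\mu<\lambda$, then every family of $\lambda$ distinct countable sets has a subfamily of size $\lambda$ whose members meet pairwise in one and the same set. The cardinal $\lambda=(2^{\aleph_0})^+$ qualifies, since $\mu\le2^{\aleph_0}$ implies $\mu^{\aleph_0}\le2^{\aleph_0}$.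

\begin{proposition}\label{prop:nsop}
$T$ does not have the strict order property.
\end{proposition}

\begin{proof}
Suppose that $\varphi$ has SOP, and let $\Theta$ be as above. Let $\lambda=(2^{\aleph_0})^+$. By compactness and saturation there are tuples $(b_\xi)_{\xi<\lambda}$ in $\mathfrak M$ with $\Theta(b_\xi,b_\eta)$ for $\xi<\eta$; they are distinct, as $\Theta$ is irreflexive.

\emph{Two isomorphic members over a common root.} Let $B_\xi=\mathrm{cl}(b_\xi)$. It is countable, and infinite because it contains a $\mathbb Z^2$-orbit. A countable set has only countably many finite tuples, so it equals $B_\xi$ for at most countably many $\xi$. After passing to $\lambda$ many indices the $B_\xi$ are distinct, and the $\Delta$-system lemma gives $\Lambda\subseteq\lambda$ of size $\lambda$ and a set $C$ with $B_\xi\cap B_\eta=C$ for distinct $\xi,\eta\in\Lambda$. The set $C$ is closed. Fix bijections $\nu_\xi\colon B_\xi\to\omega$, and attach to $\xi\in\Lambda$ the map $\nu_\xi|_C$, the tuple $\nu_\xi(b_\xi)$ and the $L$-structure on $\omega$ transported by $\nu_\xi$. There are at most $2^{\aleph_0}$ possibilities for these data,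 so some $\xi<\eta$ in $\Lambda$ have the same data. Then $\gamma=\nu_\eta^{-1}\nu_\xi\colon B_\xi\to B_\eta$ is an isomorphism, is the identity on $C$, and maps $b_\xi$ to $b_\eta$.

\emph{The triangle.} Let $D=\mathrm{cl}(B_\xi B_\eta)$. For $i\in\mathbb Z/3$ let $h_i\colon B_\xi\to X_i$ be an isomorphism onto a copy of $B_\xi$, with $h_i$ the identity on $C$ and $X_i\cap X_j=C$ for $i\ne j$. The isomorphisms $h_i\colon B_\xi\to X_i$ and $h_{i+1}\gamma^{-1}\colon B_\eta\to X_{i+1}$ are the identity on $C=B_\xi\cap B_\eta$, and their images meet in $C$. So together they define an injection on $B_\xi B_\eta$. Extend it to a bijection $d_i$ from $D$ onto some set $E_{\{i,i+1\}}$ and transport the structure of $D$. Then $X_i$ and $X_{i+1}$ are substructures of $E_{\{i,i+1\}}$, and $E_{\{i,i+1\}}=\mathrm{cl}(X_iX_{i+1})$. Lemma~\ref{lem:amalg}, with $I=\mathbb Z/3$ and $G$ the set of all three pairs, gives a countable $E$ and embeddings $g_i$, $g_e$. By Corollary~\ref{cor:complete}(a) with $A=\emptyset$ there is an embedding $j\colon E\to\mathfrak M$.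

Put $b^i=jg_ih_i(b_\xi)$. The embedding $jg_{\{i,i+1\}}d_i\colon D\to\mathfrak M$ is an isomorphism between countable closed subsets of $\mathfrak M$, hence elementary by Corollary~\ref{cor:complete}(b). It maps $b_\xi$ to $jg_ih_i(b_\xi)=b^i$ and $b_\eta$ to $jg_{i+1}h_{i+1}\gamma^{-1}(b_\eta)=b^{i+1}$. From $\Theta(b_\xi,b_\eta)$ we obtain $\Theta(b^0,b^1)$, $\Theta(b^1,b^2)$, $\Theta(b^2,b^0)$, and transitivity gives $\Theta(b^0,b^0)$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The theory $T$ of Section~\ref{sec:theory} is a finite set of sentences in a finite language. It is consistent by Example~\ref{ex:standard}, has only infinite models by Lemma~\ref{lem:basic}, is complete by Corollary~\ref{cor:complete}(c), has IP by Proposition~\ref{prop:ip}, and does not have SOP by Proposition~\ref{prop:nsop}.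
\end{proof}

\section{Supersimplicity and SU-rank}\label{sec:simple}

We recall the definitions; all sets are small subsets of $\mathfrak M$. A formula $\psi(\bar x,b)$ \emph{divides} over $C$ if there are $k<\omega$ and tuples $b_i\equiv_Cb$, $i<\omega$, such that any $k$ of the formulas $\psi(\bar x,b_i)$ are jointly inconsistent. A type \emph{forks} over $C$ if it implies a finite disjunction of formulas each of which divides over $C$. A complete theory $T$ is \emph{simple} if for every finite tuple $a$ and every set $B$ there is $B_0\subseteq B$ with $|B_0|\le|T|$ such that $\mathrm{tp}(a/B)$ does not fork over $B_0$, and \emph{supersimple} if $B_0$ can always be taken finite. The \emph{SU-rank} of a complete type $p$ over $B$ is defined inductively: $\mathrm{SU}(p)\ge0$ always; $\mathrm{SU}(p)\ge\alpha+1$ if $p$ has an extension $q$ to a complete type over some $B'\supseteq B$ that forks over $B$ and has $\mathrm{SU}(q)\ge\alpha$; and $\mathrm{SU}(p)\ge\delta$ for a limit ordinal $\delta$ if $\mathrm{SU}(p)\ge\alpha$ for all $\alpha<\delta$. We write $\mathrm{SU}(a/B)$ for the rank of $\mathrm{tp}(a/B)$.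

Forking is hard to compute from the definition. The following theorem allows us to guess the relation and to verify a list of axioms instead.

\begin{theorem}[Kim--Pillay {\cite[Theorem~4.2]{KP}}]\label{thm:KP}
Let $A\perp_CB$ be a ternary relation on small subsets of the monster model of a complete theory $T$, depending only on $AC$, $BC$ and $C$, with the following properties, in which $a,a'$ are finite tuples.
\begin{itemize}
\item[(K1)] Invariance: the relation is preserved by automorphisms.
\item[(K2)] Symmetry: $A\perp_CB$ implies $B\perp_CA$.
\item[(K3)] Finite character: $A\perp_CB$ if and only if $A_0\perp_CB_0$ for all finite $A_0\subseteq A$, $B_0\subseteq B$.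
\item[(K4)] Transitivity: for $B\subseteq C\subseteq D$, $A\perp_BD$ if and only if $A\perp_BC$ and $A\perp_CD$.
\item[(K5)] Extension: for all $a$ and $C\subseteq B$ there is $a'\equiv_Ca$ with $a'\perp_CB$.
\item[(K6)] Local character: for all $a$ and $B$ there is $B_0\subseteq B$ with $|B_0|\le|T|$ and $a\perp_{B_0}B$.
\item[(K7)] Independence theorem over models: if $C$ is an elementary submodel, $C\subseteq A\cap B$, $A\perp_CB$, $a\equiv_Ca'$, $a\perp_CA$ and $a'\perp_CB$, then there is $a''$ with $a''\equiv_Aa$, $a''\equiv_Ba'$ and $a''\perp_CAB$.
\end{itemize}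
Then $T$ is simple, and for $C\subseteq B$ we have $a\perp_CB$ if and only if $\mathrm{tp}(a/B)$ does not fork over $C$.
\end{theorem}

In Lemma~\ref{lem:amalg} the only obstruction to amalgamation was an overlap of closed sets, which suggests the definition
\[
A\perp_CB\quad\Longleftrightarrow\quad\mathrm{cl}(AC)\cap\mathrm{cl}(BC)=\mathrm{cl}(C).
\]
This depends only on the three closures, so in each verification we may replace parameter sets by their closures; a type over the closure of a set determines the type over the set. We use the modular law: for subspaces $R,R',R''$ of a space with $R'\le R''$ one has $(R+R')\cap R''=(R\cap R'')+R'$.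

\begin{proposition}\label{prop:axioms}
The relation $\perp$ satisfies \textup{(K1)--(K7)}, with finite $B_0$ in \textup{(K6)}.
\end{proposition}

\begin{proof}
(K1) holds because automorphisms commute with $\mathrm{cl}$, and (K2) holds by the form of the definition.

(K3) For $A_0\subseteq A$, $B_0\subseteq B$ we have $\mathrm{cl}(C)\subseteq\mathrm{cl}(A_0C)\cap\mathrm{cl}(B_0C)\subseteq\mathrm{cl}(AC)\cap\mathrm{cl}(BC)$, and by Lemma~\ref{lem:closure}(a) every element of the last set lies in the middle set for some finite $A_0,B_0$.

(K4) Replace $B,C,D$ by their closures and $A$ by $\mathrm{cl}(AB)$. We must show that $A\cap D=B$ if and only if $A\cap C=B$ and $\mathrm{cl}(AC)\cap D=C$. If the latter hold, then $A\cap D\subseteq\mathrm{cl}(AC)\cap D=C$, so $A\cap D=A\cap C=B$. Conversely let $A\cap D=B$. Then $B\subseteq A\cap C\subseteq A\cap D=B$. We compute the system of $\mathrm{cl}(AC)\cap D$ by Corollary~\ref{cor:lattice}. Its base is $(N(A)\cup N(C))\cap N(D)=N(B)\cup N(C)=N(C)$. Over rows in $N(C)\setminus N(A)$ the set $\mathrm{cl}(AC)$ coincides with $C\subseteq D$. For rows $\rho\subseteq N(C)\cap N(A)=N(B)$,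
\[
(P_\rho(A)+P_\rho(C))\cap P_\rho(D)=(P_\rho(A)\cap P_\rho(D))+P_\rho(C)=P_\rho(B)+P_\rho(C)=P_\rho(C),
\]
and the same computation applies to $Q_\rho$. So $\mathrm{cl}(AC)\cap D=C$ by Lemma~\ref{lem:systems}(b).

(K5) Let $C\subseteq B$ be closed and $A=\mathrm{cl}(aC)$. Let $h\colon A\to X$ be an isomorphism onto a copy, the identity on $C$, with $X\cap B=C$. Lemma~\ref{lem:amalg} for the pair $X,B$ with $G=\emptyset$ gives $E$, $g_X$, $g_B$ with $g_X(X)\cap g_B(B)=g_B(C)$. By Corollary~\ref{cor:complete}(a) the inverse of $g_B$ extends to an embedding $j\colon E\to\mathfrak M$. The map $jg_Xh\colon A\to\mathfrak M$ is the identity on $C$ and is elementary by Corollary~\ref{cor:complete}(b). So the image $a'$ of $a$ satisfies $a'\equiv_Ca$, and $\mathrm{cl}(a'C)=jg_X(X)$ meets $B=jg_B(B)$ in $C$.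

(K6) Let $a=(a_1,\dots,a_k)$ and $\bar B=\mathrm{cl}(B)$; recall that $\pi(a_i)=a_i$ for $a_i\in N$. For each $a_i\in V$ with $\pi(a_i)\in\bar B$ choose a thread $p_i$ through $a_i$. For a row $\rho\subseteq N(\bar B)$ let $R_\rho\le P_\rho(\mathfrak M)$ be the span of the $p_i$ over $\rho$, and $R'_\rho\le Q_\rho(\mathfrak M)$ the span of the $a_i\in W$ over $\rho$. These spaces are finite, and zero for all but finitely many $\rho$. By Lemma~\ref{lem:systems}(a), membership of a thread in $P_\rho(\bar B)$, or of an element in $Q_\rho(\bar B)$, means that one element of $\mathfrak M$ lies in $\bar B$. Since $\mathrm{cl}$ is finitary, there is a finite $B_0\subseteq B$ whose closure $\bar B_0$ contains all $\pi(a_i)$ that lie in $\bar B$ and satisfies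
\[
R_\rho\cap P_\rho(\bar B)\subseteq P_\rho(\bar B_0),\qquad R'_\rho\cap Q_\rho(\bar B)\subseteq Q_\rho(\bar B_0)\qquad\text{for all rows }\rho\subseteq N(\bar B_0).
\]
Add $a_1,\dots,a_k$ to $\bar B_0$ one at a time and apply Corollary~\ref{cor:point}. The base of $\mathrm{cl}(aB_0)$ is the union of $N(\bar B_0)$ and the orbits of the $\pi(a_i)\notin\bar B$, which are disjoint from $N(\bar B)$; so the base of $\mathrm{cl}(aB_0)\cap\bar B$ is $N(\bar B_0)$. For $\rho\subseteq N(\bar B_0)$ we have $P_\rho(\mathrm{cl}(aB_0))=R_\rho+P_\rho(\bar B_0)$, and the modular law gives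
\[
(R_\rho+P_\rho(\bar B_0))\cap P_\rho(\bar B)=(R_\rho\cap P_\rho(\bar B))+P_\rho(\bar B_0)=P_\rho(\bar B_0).
\]
The same computation with $R'_\rho$ applies to $Q_\rho$. Hence $\mathrm{cl}(aB_0)\cap\bar B=\bar B_0$, that is, $a\perp_{B_0}B$.

(K7) An elementary submodel is closed by Lemma~\ref{lem:closed}, and we use only that $C$ is closed. Let $A,B\supseteq C$ be closed with $A\cap B=C$, and put $X_1=\mathrm{cl}(aC)$, $X_2=\mathrm{cl}(a'C)$, so that $X_1\cap A=C=X_2\cap B$. An automorphism of $\mathfrak M$ over $C$ taking $a$ to $a'$ restricts to an isomorphism $\sigma\colon X_1\to X_2$. Let $h\colon X_1\to X$ be an isomorphism onto a copy, the identity on $C$, with $X\cap A=X\cap B=C$. As in the proof of Proposition~\ref{prop:nsop}, let $d_1\colon\mathrm{cl}(AX_1)\to E_{AX}$ be an isomorphism onto a copy that is the identity on $A$ and $h$ on $X_1$, and let $d_2\colon\mathrm{cl}(BX_2)\to E_{BX}$ be an isomorphism onto a copy that is the identity on $B$ and $h\sigma^{-1}$ on $X_2$. Put $E_{AB}=\mathrm{cl}(AB)$. Apply Lemma~\ref{lem:amalg} to the triple $A,B,X$ with these three structures, and let $j\colon E\to\mathfrak M$ extend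 the inverse of $g_{AB}$. Then $jg_A$ and $jg_B$ are the identity. Let $a''=jg_Xh(a)$. The elementary map $jg_{AX}d_1$ fixes $A$ pointwise and sends $a$ to $a''$; the elementary map $jg_{BX}d_2$ fixes $B$ pointwise and sends $a'$ to $jg_Xh\sigma^{-1}(a')=a''$. So $a''\equiv_Aa$ and $a''\equiv_Ba'$. Applying $j$ to Lemma~\ref{lem:amalg}(b) gives $\mathrm{cl}(a''C)\cap\mathrm{cl}(AB)=C$, that is, $a''\perp_CAB$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:simple}]
By Theorem~\ref{thm:KP} and Proposition~\ref{prop:axioms}, $T$ is simple and $\perp$ is nonforking; since $B_0$ is finite in (K6), $T$ is supersimple. For $B\subseteq B'$ with closures $\bar B\subseteq\bar B'$, the type $\mathrm{tp}(a/B')$ forks over $B$ if and only if $\mathrm{cl}(a\bar B)\cap\bar B'\ne\bar B$.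

For a single element $a$ and a set $B$ define
\[
d(a/B)=\begin{cases}0&\text{if }a\in\bar B,\\ 1&\text{if }a\notin\bar B,\text{ and }a\in N\text{ or }\pi(a)\in\bar B,\\ 2&\text{if }a\in V\cup W\text{ and }\pi(a)\notin\bar B.\end{cases}
\]
We claim that if $\mathrm{tp}(a/B')$ forks over $B$, then $d(a/B')<d(a/B)$. If $a\in\bar B$, then $\mathrm{cl}(a\bar B)=\bar B$ and there is no forking. Let $a\notin\bar B$ and $\pi(a)\notin\bar B$. By Corollary~\ref{cor:point}(a) every element $x$ of $\mathrm{cl}(a\bar B)\setminus\bar B$ has $\pi(x)\in\mathbb Z^2\pi(a)$. Forking provides such an $x$ in $\bar B'$, so $\pi(a)\in\bar B'$ by (C1). For $a\in N$ this means that $d$ drops from $1$ to $0$, and for $a\in V\cup W$ that it drops from $2$ to at most $1$. Let finally $a\notin\bar B$ and $\pi(a)\in\bar B$. By Corollary~\ref{cor:point}(b),(c) the systems of $\bar B$ and $\mathrm{cl}(a\bar B)$ differ by one dimension in one component, so no closed set lies strictly between them. Forking then gives $\mathrm{cl}(a\bar B)\cap\bar B'=\mathrm{cl}(a\bar B)$, so $a\in\bar B'$ and $d$ drops from $1$ to $0$.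

Up to an automorphism over $B$, every extension of $\mathrm{tp}(a/B)$ has the form $\mathrm{tp}(a/B')$ with the same $a$. So induction on $d$ gives $\mathrm{SU}(a/B)\le d(a/B)\le2$.

To see that $2$ is attained, let $n\in N(\mathfrak M)$ and let $w\in W_n$ be nonzero. By Corollary~\ref{cor:point}(a) with $B=\emptyset$, the closed set $\mathrm{cl}(n)$ meets $W_n$ only in $0$, so $w\notin\mathrm{cl}(n)$. Thus $\mathrm{tp}(w/n)$ forks over $\emptyset$, because $n\in\mathrm{cl}(w)\cap\mathrm{cl}(n)$ and $\mathrm{cl}(\emptyset)=\emptyset$; and $\mathrm{tp}(w/nw)$ forks over $n$, because $w\in\mathrm{cl}(nw)\setminus\mathrm{cl}(n)$. Hence $\mathrm{SU}(w/\emptyset)\ge2$, and equality holds.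
\end{proof}

\begin{thebibliography}{9}

\bibitem{FA}
\emph{Finitely Axiomatizable Omega-Categorical Theories},
\texttt{http://www.haverford.edu/math/lbutler/Lippel.pdf}.

\bibitem{KP}
B.~Kim, A.~Pillay, \emph{Simple theories}, Ann. Pure Appl. Logic 88 (1997).

\bibitem{Labbe}
S.~Labb\'e, \emph{A self-similar aperiodic set of 19 Wang tiles}, Geom. Dedicata 201 (2019), 81--109.

\end{thebibliography}
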